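\title{Backward self-similar profiles with the same number of intersections with the singular solution}

\begin{abstract}
Bounded positive radial profiles of backward self-similar solutions of $u_t-\Delta u=u^p$ in $\mathbb R^n$ are sorted by the number $k$ of their intersections with the singular profile. We ask whether $k$ determines the profile, and show that it need not, on either side of the critical exponent $p_{JL}$: if $n=16l^2+1$ with $l\ge10^{18}$ and $p\ne p_{JL}$ is close to $p_{JL}$, then two different profiles have the same $k$, and three do if in addition $p<p_{JL}$. On the other hand, for each fixed $n$ and $p_S<p<p_{JL}$ there is exactly one profile for every large $k$. The proofs use a shooting argument that counts intersections with the singular profile and with the constant profile at the same time.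
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $n\ge3$ and $p>1$. The function $u(x,t)=(T-t)^{-1/(p-1)}U\big(|x|/\sqrt{T-t}\big)$ solves $u_t-\Delta u=u^p$ in $\mathbb R^n$ for $t<T$ exactly when the profile $U=U(r)$ solves
\begin{equation}\label{eq:U}
U_{rr}+\frac{n-1}{r}U_r-\frac r2\,U_r-\frac{U}{p-1}+U^p=0,\qquad r>0 .
\end{equation}
We consider classical positive solutions. A \emph{bounded solution} is a bounded positive solution with $U\in C^2([0,\infty))$ and $U_r(0)=0$, so that $U(|x|)$ is a classical solution of the corresponding equation on $\mathbb R^n$. Two solutions of \eqref{eq:U} are explicit. One is the constant $\kappa=(p-1)^{-1/(p-1)}$, which gives a solution $u$ that does not depend on $x$. The other, for $p>n/(n-2)$, is the singular solution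
\[
U_*(r)=c_p\,r^{-2/(p-1)},\qquad c_p^{\,p-1}=\frac2{p-1}\Big(n-2-\frac2{p-1}\Big),
\]
which gives a solution $u$ that does not depend on $t$. Let $A$ be the set of bounded nonconstant solutions of \eqref{eq:U}, let $i(U)$ be the number of zeros of $U-U_*$ in $(0,\infty)$, and let
\[
A_k=\{U\in A:\ i(U)=k\}.
\]
Three exponents govern the set $A$: $p_S=\frac{n+2}{n-2}$, and
\[
p_{JL}=1+\frac{4}{n-4-2\sqrt{n-1}},\qquad p_L=1+\frac6{n-10}\qquad(n\ge11),
\]
with $p_{JL}=p_L=\infty$ for $n\le10$. The \emph{standing hypothesis} is $p_S<p<p_L$, $p\ne p_{JL}$. Under it the following facts are known, and we take them as given: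
\begin{itemize}
\item[(K1)] $A=\bigcup_{k\ge2}A_k$;
\item[(K2)] if $p_S<p<p_{JL}$, then $A$ is unbounded, and each $A_k$, $k\ge2$, is nonempty and finite;
\item[(K3)] if $p_{JL}<p<p_L$, then $A$ is nonempty and finite.
\end{itemize}
The question, stated as open in \cite{BL}, is whether $A_k$ may contain more than one element for some $k$. We answer it separately for the ranges $p_S<p<p_{JL}$ and $p_{JL}<p<p_L$, and the answer is yes in both.

\begin{theorem}\label{thm:two}
For every integer $l\ge10^{18}$ and $n=16l^2+1$ there is $\delta>0$ such that for every $p$ with $0<|p-p_{JL}|<\delta$ one has $p_S<p<p_L$, and some $k\ge2$ satisfies $\#A_k\ge2$.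
\end{theorem}

\begin{theorem}\label{thm:three}
For the same $n$ and for $p<p_{JL}$ close enough to $p_{JL}$, some $k$ satisfies $\#A_k\ge3$.
\end{theorem}

\begin{theorem}\label{thm:one}
For every $n\ge3$ and $p_S<p<p_{JL}$ there is $k_0=k_0(n,p)$ such that $\#A_k=1$ for all $k\ge k_0$.
\end{theorem}

Thus for fixed $(n,p)$ only finitely many $k$ can have $\#A_k\ge2$; in the range $p_{JL}<p<p_L$ this already follows from (K3). Theorems \ref{thm:two} and \ref{thm:three} use (K1) only, Theorem \ref{thm:one} uses (K1) and (K2), and everything else is proved below.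

\subsection{What one would guess, and why it fails}

In a Sturm--Liouville problem the number of zeros determines the eigenfunction up to a factor, and one expects the number $i(U)$ to play the same part here. To see what would have to be true, let $U_\alpha$ be the solution of \eqref{eq:U} with $U(0)=\alpha$, $U_r(0)=0$. For $\alpha\neq\kappa$ it either belongs to $A$ or vanishes at a finite radius. In the second case let $i(\alpha)$ and $j(\alpha)$ be the numbers of its intersections with $U_*$ and with $\kappa$ before its first zero. The pair $(i,j)$ is locally constant in $\alpha$, so it changes only when $\alpha$ crosses the initial value of an element of $A$. A neighbor of an element of $A$ follows it up to a large radius and then leaves it, either downward, falling to zero, or upward, crossing $\kappa$ twice before it falls. If the direction of departure always depended on the side in the same way, the elements of $A$ would be met in the order of their intersection numbers, as in the following pattern, where $k$ is even,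 $\alpha$ increases to the right, and a bar marks an element of $A$:
\begin{equation}\label{eq:stairs}
\cdots\quad(k,1)\ \ \overset{A_k}{\big|}\ \ (k+2,3)\ \ \overset{A_{k+1}}{\big|}\ \ (k+2,1)\ \ \overset{A_{k+2}}{\big|}\ \ (k+4,3)\quad\cdots
\end{equation}
For $p_S<p<p_{JL}$ and large $\alpha$ this is what happens, and that is the proof of Theorem \ref{thm:one}.

In \eqref{eq:stairs}, while $i$ keeps one value, $j$ goes down from $3$ to $1$ and does not come back. We show that if all $A_k$ have at most one element, this rigidity holds for all $\alpha>\kappa$ (Proposition \ref{prop:criterion}). So it suffices to find $\alpha^*<\alpha^{**}$ with the same $i$ and with $j(\alpha^*)=1$, $j(\alpha^{**})\ge3$. We find them at $p=p_{JL}$; being an open condition, their existence persists for $p$ on both sides. At $p=p_{JL}$ a solution with large $\alpha$ comes very close to $U_*$, follows the linearized equation, which is of Laguerre type, crosses $U_*$ a number of times that does not depend on $\alpha$, and for suitable $n$ then leaves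 $U_*$ upward. What depends on $\alpha$ is the radius at which it leaves. Since $U_*$ lies above $\kappa$ for small $r$ and below $\kappa$ for large $r$, an early departure gives $j=1$ and a late one gives $j\ge3$; see Figure \ref{fig:two}. A large dimension is needed to make room for the early departure.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=0.6]
\begin{scope}
\draw[->] (0,0)--(10,0) node[right]{$r$};
\draw[gray] (0,2)--(9.8,2) node[right]{$U_*$};
\draw[dashed] plot[domain=0.05:9.4,samples=40] (\x,{2*(\x/6)*sqrt(\x/6)}) node[right]{$\kappa$};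
\draw[thick] plot[smooth] coordinates {(0.05,0.15)(0.6,1.2)(1.0,1.9)(1.35,2.25)(1.75,2.1)(2.15,1.8)(2.55,1.85)(2.95,2.2)(3.3,2.9)(3.7,3.5)(4.1,3.0)(4.4,1.8)(4.65,0.6)(4.8,0)};
\node at (5.3,3.9){$\alpha^*:\ (i,j)=(4,1)$};
\end{scope}
\begin{scope}[shift={(0,-5.4)}]
\draw[->] (0,0)--(10,0) node[right]{$r$};
\draw[gray] (0,2)--(9.8,2) node[right]{$U_*$};
\draw[dashed] plot[domain=0.05:9.4,samples=40] (\x,{2*(\x/6)*sqrt(\x/6)}) node[right]{$\kappa$};
\draw[thick] plot[smooth] coordinates {(0.05,0.15)(0.4,1.2)(0.75,1.9)(1.15,2.2)(1.6,2.1)(2.1,1.84)(2.6,1.88)(3.2,2.12)(4.5,2.14)(6,2.16)(7,2.22)(7.6,2.5)(8.0,3.3)(8.3,4.0)(8.6,3.6)(8.85,2.4)(9.05,1.0)(9.2,0)};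
\node at (5.3,3.9){$\alpha^{**}:\ (i,j)=(4,3)$};
\end{scope}
\end{tikzpicture}
\caption{Schematic graphs, divided by the singular solution $U_*$, of $U_*$ (horizontal line), of the constant $\kappa$ (dashed), and of two solutions $U_\alpha$ with $\alpha^*<\alpha^{**}$. Both cross $U_*$ the same number $i$ of times and leave it upward. The first leaves while $U_*>\kappa$ and crosses $\kappa$ once; the second leaves where $U_*<\kappa$ and crosses $\kappa$ three times.}
\label{fig:two}
\end{figure}

Section \ref{sec:tools} sets up the variables and the energy arguments, Section \ref{sec:counts} proves the rules for $(i,j)$ and the criterion, and Section \ref{sec:inner} treats $\alpha\to\infty$. Section \ref{sec:JL} constructs $\alpha^*$ and $\alpha^{**}$, Section \ref{sec:proofs} proves Theorems \ref{thm:two} and \ref{thm:three}, and Section \ref{sec:unique} proves Theorem \ref{thm:one}.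

\section{Variables, energies, and falling to zero}\label{sec:tools}

In Sections \ref{sec:tools}--\ref{sec:inner} we assume only $p>p_S$, unless more is said.

\subsection{The equation relative to the singular solution}

Put
\[
m=\frac2{p-1},\qquad a=\frac{n-2}2-m,\qquad \tau=\frac{n-2-m}2 ,
\]
so that $c_p^{\,p-1}=2m\tau$ and $4\tau=2a+n-2$. The condition $p>p_S$ means $a>0$, and $0<\tau<\frac n2$. From now on the letters $x$ and $t$ denote
\[
x=\log\frac{r^2}4,\qquad t=e^x=\frac{r^2}4,
\]
a prime is $\frac d{dx}=\frac r2\frac d{dr}$, and we name a point by whichever of $r,x,t$ is convenient. Let $z=U/U_*$. With $D=r\frac d{dr}$ we have $DU=U_*(D-m)z$, and $r^2$ times \eqref{eq:U} reads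
\[
(D-m)^2z+(n-2)(D-m)z-\tfrac{r^2}2(D-m)z-\tfrac{r^2}{p-1}z+2m\tau z^p=0 .
\]
The two terms in $r^2z$ cancel because $\frac m2=\frac1{p-1}$. Since $D=2\frac d{dx}$, we obtain
\begin{equation}\label{eq:z}
z''+(a-t)z'+\tau F(z)=0,\qquad F(z)=\frac{z^p-z}{p-1},
\end{equation}
\begin{equation}\label{eq:logder}
\frac{rU_r}{U}=\frac{2z'}z-m .
\end{equation}
The function $F$ is strictly convex with $F(0)=F(1)=0$, $F'(1)=1$. Hence the slope
\[
\chi(z)=\frac{F(z)}{z-1},\qquad \chi(1)=1,
\]
is smooth, positive and increasing on $(0,\infty)$. The solution $U_*$ is $z=1$, and $\kappa$ is $z_\kappa=(t/\tau)^{m/2}$; so $U_*>\kappa$ for $t<\tau$ and $U_*<\kappa$ for $t>\tau$. For a solution that is regular and positive at $r=0$, \eqref{eq:logder} gives $z\to0$ and $z'/z\to\frac m2$ as $x\to-\infty$.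

Equation \eqref{eq:z} is an oscillator with equilibrium $z=1$, damped for $t<a$ and driven ever more strongly for $t>a$. It shows what the exponents measure. For small $t$ the linearization at $z=1$ has the solutions $t^{-\sigma}$ with $\sigma^2-a\sigma+\tau=0$, and the discriminant is
\[
a^2-4\tau=(a-1)^2-(n-1).
\]
As $p$ increases from $p_S$ to $\infty$, $a$ increases from $0$ to $\frac{n-2}2$. For $n\ge11$ one has $m=\frac{n-4}2-\sqrt{n-1}$, that is $a=1+\sqrt{n-1}$, exactly at $p=p_{JL}$; for $n\le10$ one has $\frac{n-2}2\le1+\sqrt{n-1}$, since this is equivalent to $\sqrt{n-1}\le3$. Therefore $p_S<p_{JL}$, and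
\begin{equation}\label{eq:disc}
0<a^2<4\tau\ \text{ for } p_S<p<p_{JL},\qquad a^2=4\tau\ \text{ for } p=p_{JL}.
\end{equation}
So $z=1$ is a spiral point below $p_{JL}$ and has a double root at $p_{JL}$. The exponent $p_L$ enters our proofs only through (K1). For $n\ge11$ we have $p_{JL}<p_L$: with $s=\sqrt{n-1}$ this says $4(s^2-9)<6(s^2-2s-3)$, that is $(s-3)^2>0$.

We use both descriptions of a solution, since $\kappa$ is an equilibrium for $U$ and $U_*$ is an equilibrium for $z$. Let
\[
f(U)=U^p-\frac U{p-1},\qquad V(U)=\int_0^Uf,\qquad K(z)=\int_0^zF,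
\]
\[
\rho=r^{n-1}e^{-r^2/4},\qquad P=e^{ax-t},\qquad \mu(r)=\frac r2-\frac{n-1}r,\qquad r_n=\sqrt{2(n-1)} .
\]
The function $\mu$ is increasing and vanishes at $r_n$. The equations take the forms
\begin{equation}\label{eq:selfadj}
(\rho U_r)_r=-\rho f(U),\qquad U_{rr}=\mu U_r-f(U),\qquad (Pz')'=-\tau PF(z),
\end{equation}
and the energies satisfy
\begin{equation}\label{eq:energy}
E_0=\tfrac12U_r^2+V(U),\quad \partial_rE_0=\mu U_r^2;\qquad E=\tfrac12z'^2+\tau K(z),\quad E'=(t-a)z'^2 .
\end{equation}
Thus $E_0$ is nondecreasing for $r\ge r_n$ and $E$ is nondecreasing for $t\ge a$. The potential $V$ decreases on $(0,\kappa)$, increases on $(\kappa,\infty)$, and is negative on $(0,\kappa]$; the same holds for $K$ with $1$ in place of $\kappa$.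

\subsection{Dependence on $\alpha$ and $p$}

To shoot past a zero we extend $U^p$ to $|U|^{p-1}U$, which is $C^1$. Then $V\ge V(\kappa)$ on $\mathbb R$ and $\partial_rE_0\le\frac r2U_r^2\le r\,(E_0-V(\kappa))$, so no solution blows up at a finite $r>0$. We need the dependence on $\alpha$ uniformly as $\alpha\to\infty$, so we rescale: for $\alpha>0$ let
\[
\varepsilon=\alpha^{-(p-1)},\qquad s=\alpha^{(p-1)/2}r,\qquad U(r)=\alpha u(s).
\]
Then $u_{ss}+\frac{n-1}su_s-\frac{\varepsilon s}2u_s-\frac{\varepsilon u}{p-1}+|u|^{p-1}u=0$, $u(0)=1$, $u_s(0)=0$.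

\begin{lemma}\label{lem:dep}
For $\varepsilon\ge0$ and $p>1$ this problem has a unique solution $u(s;\varepsilon,p)$, $s\ge0$. The functions $u,u_s$ are $C^1$ in $\varepsilon$, and $u,u_s,u_\varepsilon,u_{s\varepsilon}$ are continuous in $(s,\varepsilon,p)$, up to $\varepsilon=0$. In particular $(U_\alpha,\partial_rU_\alpha)$ is continuous in $(r,\alpha,p)$ and $C^1$ in $\alpha$.
\end{lemma}

\begin{proof}
With the weight $s^{n-1}e^{-\varepsilon s^2/4}$ the equation has the form \eqref{eq:selfadj}. Integrating twice from $0$ and scaling the inner variable, we see that the problem is equivalent to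
\[
u(s)=1-\int_0^s\xi\int_0^1\theta^{n-1}e^{\varepsilon\xi^2(1-\theta^2)/4}\Big(|u|^{p-1}u-\frac{\varepsilon u}{p-1}\Big)(\theta\xi)\,d\theta\,d\xi .
\]
Because of the factor $\xi$, for small $s_0$ the right side is a contraction of $\{|u-1|\le\frac12\}\subset C([0,s_0])$, locally uniformly in $\varepsilon\in\mathbb R$ and $p>1$. It is smooth in $(u,\varepsilon)$ with derivatives continuous in $p$, so its fixed point is $C^1$ in $\varepsilon$, and the fixed point and its $\varepsilon$-derivative are continuous in $(\varepsilon,p)$. The same follows for $u_s$, which is minus the outer integrand. For $s\ge s_0$ the equation is a regular ODE whose right side is $C^1$ in $(u,u_s,\varepsilon)$ with derivatives continuous in $p$, and the usual theorems on dependence on data and parameters apply. The solution is global: for $\varepsilon>0$ by the bound on $E_0$, and for $\varepsilon=0$ because $\frac12u_s^2+\frac{|u|^{p+1}}{p+1}$ is nonincreasing.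
\end{proof}

So every element of $A$ is some $U_\alpha$, and we identify it with its initial value $\alpha$. By uniqueness for the initial value problem at $r>0$, the zeros of $U_\alpha$, of $z-1$ and, for $\alpha\ne\kappa$, of $U_\alpha-\kappa$ are simple. At a critical point $U_{rr}=-f(U)$ and $z''=-\tau F(z)$. Hence, where the solution is positive and $\alpha\neq\kappa$, critical points are nondegenerate, and
\begin{equation}\label{eq:crit}
\begin{array}{l}
\text{critical points of $U$ are minima if $U<\kappa$ and maxima if $U>\kappa$,}\\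
\text{critical points of $z$ are minima if $z<1$ and maxima if $z>1$.}
\end{array}
\end{equation}
We call $\alpha$, or $U_\alpha$, \emph{zero-hitting} if $U_\alpha$ vanishes somewhere; $r_0$ denotes the first zero. All statements below concern $U=U_\alpha$ on the interval $[0,r_0)$ where it is positive.

\subsection{Three ways to control a solution}

For large $r$ the drift term dominates: a solution that starts to move toward an equilibrium arrives there with a large speed, hence with positive energy, and a solution with positive energy falls to zero. The next three lemmas make this precise.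

\begin{lemma}[acceleration]\label{lem:acc}
\begin{itemize}
\item[(a)] If $U\ne\kappa$ and $(\kappa-U)U_r\ge0$ at $r_1\ge 0$, then $U$ is strictly monotone on some $[r_1,r_2]$ with $U(r_2)=\kappa$. If $r_1\ge r_n$, then $|U_r|\ge\mu(r_1)|U-U(r_1)|$ on $[r_1,r_2]$.
\item[(b)] If $z\ne1$ and $(1-z)z'\ge0$ at $x_1$, then $z$ is strictly monotone on some $[x_1,x_2]$ with $z(x_2)=1$. If $t_1=e^{x_1}\ge a$, then $|z'|\ge(t_1-a)|z-z(x_1)|$ on $[x_1,x_2]$.
\item[(c)] No solution satisfies $U>\kappa$ and $U_r>0$ on a half-line $[r_1,\infty)$.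
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $U(r_1)<\kappa$, $U_r(r_1)\ge0$. While $0<U<\kappa$ we have $f(U)<0$, so $\rho U_r$ increases strictly. Thus $U_r>0$ after $r_1$, and $U_r\ge c/\rho$ with $c>0$ a little later. Since $1/\rho\to\infty$, $U$ reaches $\kappa$. If $r_1\ge r_n$, then $U_{rr}\ge\mu(r_1)U_r$ on the way, and integration gives the bound. If $U(r_1)>\kappa$ and $U_r(r_1)\le0$, all these inequalities are reversed.

(b) The proof is the same, with $P$, $\tau F$ and $t-a$ in place of $\rho$, $f$ and $\mu$.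

(c) Suppose that it does. For $r_1\le r<R$ we have $\rho U_r(r)=\rho U_r(R)+\int_r^R\rho f(U)\ge f(U(r))\int_r^R\rho$, since $f$ increases on $[\kappa,\infty)$. Moreover $\int_r^\infty\rho\ge\frac2r\rho(r)$, because $-(\frac2r\rho)_r=\rho-2(n-2)r^{n-3}e^{-r^2/4}\le\rho$. Hence $U_r\ge\frac2rf(U)\ge\frac crU^p$ with $c>0$, as $U\ge U(r_1)>\kappa$. Then $U(r_1)^{1-p}\ge c(p-1)\log(r/r_1)$ for all $r>r_1$, which is false.
\end{proof}

\begin{lemma}[positive energy for $z$]\label{lem:F}
If $t\ge a$, $E>0$ and $z'\le0$ at some point, then from there on $z$ decreases strictly and reaches $0$ at a finite $x$.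
\end{lemma}

\begin{proof}
If $z'=0$ at the point, then $K(z)>0$, so $z>1$ and the point is a maximum. In any case $z'<0$ just after it. A later first critical point would be a minimum, where $z<1$ and $E=\tau K(z)<0$; but $E$ is nondecreasing. By Lemma \ref{lem:acc}(b), $z$ gets to the region $z\le1$, and there $z'^2=2E-2\tau K(z)\ge2E$ is bounded below.
\end{proof}

\begin{lemma}[positive energy for $U$]\label{lem:G}
If $E_0>0$ at some $r\ge r_n$, then $U$ is zero-hitting. If $U_r\le0$ at that point, $U$ decreases to $0$ from there on; if $U_r>0$, $U$ increases to a maximum above $\kappa$ and then decreases to $0$. One has $E_0>0$ and $U_r>0$ at every point where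
\begin{equation}\label{eq:steep}
\frac{2z'}z-m>2\sqrt{\frac t{p-1}} .
\end{equation}
\end{lemma}

\begin{proof}
The case $U_r\le0$ is the proof of Lemma \ref{lem:F} with $U,\kappa,V,E_0$ in place of $z,1,\tau K,E$. Let $U_r>0$. If $U_r$ stayed positive forever, $U$ would exceed $\kappa$ by Lemma \ref{lem:acc}(a) and the simplicity of the zeros of $U-\kappa$, contrary to Lemma \ref{lem:acc}(c). At the first critical point $V(U)=E_0>0$, so $U>\kappa$, and the first case applies there. Finally, \eqref{eq:logder}, $r^2=4t$ and $V(U)\ge-\frac{U^2}{2(p-1)}$ give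
\[
E_0\ge\frac{U^2}2\Big[\frac{(2z'/z-m)^2}{4t}-\frac1{p-1}\Big],
\]
which is positive under \eqref{eq:steep}.
\end{proof}

A solution $U_\alpha$ that is positive on $(0,\infty)$ therefore has $V(U)\le E_0\le0$ for $r\ge r_n$, and is bounded. This gives the dichotomy behind the shooting argument:
\begin{equation}\label{eq:dich}
\text{for $\alpha\ne\kappa$, either $U_\alpha\in A$ or $\alpha$ is zero-hitting.}
\end{equation}

The energy says nothing for small $r$. There the following lemma excludes a dip below $\kappa$; it compares $U-\kappa$ with the explicit solution of the equation linearized at $\kappa$, which is positive only for $r<\sqrt{2n}$.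

\begin{lemma}[no early return to $\kappa$]\label{lem:H}
If $\alpha>\kappa$, $r_1<\sqrt{2n}$, $U>0$ on $(0,r_1]$ and $U(r_1)\ge\kappa$, then $U>\kappa$ on $(0,r_1)$.
\end{lemma}

\begin{proof}
Let $h=U-\kappa$ and $H=1-\frac{r^2}{2n}$. Since $f(\kappa)=0$, $f'(\kappa)=1$ and $f$ is strictly convex on $(0,\infty)$, we have $f(U)=h+\psi$ with $\psi\ge0$, and $\psi>0$ where $h\ne0$. Also $H_{rr}-\mu H_r+H=-\frac1n+\frac{r^2}{2n}\cdot(-1)\cdot(-1)-\frac{n-1}n+1-\frac{r^2}{2n}=0$, that is $(\rho H_r)_r=-\rho H$. Therefore $\big(\rho(h_rH-hH_r)\big)_r=-\rho\psi H\le0$ on $(0,r_1]$, with strict inequality near $0$. So $h_rH-hH_r<0$ and $h/H$ is strictly decreasing on $(0,r_1]$. If $h$ vanished before $r_1$, we would have $h(r_1)<0$.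
\end{proof}

\section{The two intersection numbers}\label{sec:counts}

\subsection{Elements of $A$ and their neighbors}

\begin{lemma}[tails]\label{lem:tail}
Let $U\in A$. For all large $r$ we have $U<\kappa$, $U_r<0$ and $(z-1)z'>0$.
\end{lemma}

\begin{proof}
Suppose that $U$ has infinitely many critical points. They are nondegenerate and $U_{rr}(0)=-f(\alpha)/n\ne0$, so they tend to $\infty$, and maxima and minima alternate. At the minima beyond $r_n$ the values $V(U)=E_0$ are nondecreasing, and $V$ decreases on $(0,\kappa)$; so $\kappa-U\ge\eta$ at all of them, for some $\eta>0$. After such a minimum at $r_1$, $U$ reaches $\kappa$ with $U_r\ge\mu(r_1)\eta$ by Lemma \ref{lem:acc}(a), and there $E_0\ge\frac12\mu(r_1)^2\eta^2+V(\kappa)>0$ if $r_1$ is large. This contradicts Lemma \ref{lem:G}. So $U$ is eventually strictly monotone and on one side of $\kappa$. Lemma \ref{lem:acc}(a) excludes motion toward $\kappa$, and Lemma \ref{lem:acc}(c) excludes $U>\kappa$, $U_r>0$.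

Suppose that $z$ has infinitely many critical points; they tend to $\infty$ because $z'>0$ near $x=-\infty$. In the same way $1-z\ge\eta>0$ at all minima with $t\ge a$, and after a minimum at $t_1$, $z$ reaches $1$ with $z'\ge(t_1-a)\eta$, so that $E>0$ if $t_1$ is large. At the next maximum Lemma \ref{lem:F} applies and $U$ is zero-hitting, a contradiction. So $z$ is eventually strictly monotone and on one side of $1$, and Lemma \ref{lem:acc}(b) excludes motion toward $1$.
\end{proof}

For $\alpha\ne\kappa$ let $i(\alpha)$ and $j(\alpha)$ be the numbers of zeros of $U_\alpha-U_*$ and $U_\alpha-\kappa$ in $(0,r_0)$, with $r_0=\infty$ if $U_\alpha\in A$. Both are finite, by Lemma \ref{lem:tail} if $U_\alpha\in A$. If $U_\alpha\in A_k$, we call $k$ the \emph{level} of $\alpha$. All zeros are sign changes and $z<1$ near $r=0$. Hence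
\begin{equation}\label{eq:parity}
\begin{array}{l}
\text{$i(\alpha)$ is even if $\alpha$ is zero-hitting;\quad $j(\alpha)$ is odd for all $\alpha>\kappa$;}\\
\text{if $U_\alpha\in A_k$, then eventually $z<1$ for even $k$ and $z>1$ for odd $k$.}
\end{array}
\end{equation}

\begin{lemma}[stability]\label{lem:stab}
Let $\alpha_0\ne\kappa$ be zero-hitting for the exponent $p_0$. Then for $(\alpha,p)$ near $(\alpha_0,p_0)$, $\alpha$ is zero-hitting for the exponent $p$, with the same $i$ and $j$.
\end{lemma}

\begin{proof}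
Choose $0<r_-<r_+<r_0<r_{++}$ such that the solution for $(\alpha_0,p_0)$ satisfies: $U<U_*$ and $U\ne\kappa$ on $[0,r_-]$; $U<\min(U_*,\kappa)$ on $[r_+,r_{++}]$; $U(r_{++})<0$. These strict inequalities, and $U>0$ on $[0,r_+]$, persist for nearby $(\alpha,p)$ by Lemma \ref{lem:dep}. On $[r_-,r_+]$ the functions $U-U_*$ and $U-\kappa$ have finitely many simple interior zeros, whose number does not change under $C^1$-small perturbations.
\end{proof}

The next lemma describes what happens to $(i,j)$ near an element of $A$. A neighbor has the same intersections on a long interval $(0,R']$, and the point is to list what it can do afterwards.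

\begin{lemma}[neighbors]\label{lem:nbr}
Let $U_{\alpha_0}\in A_k$ and $j_0=j(\alpha_0)$. For every sufficiently large $R$ the following holds for all $\alpha$ near $\alpha_0$. Either $U_\alpha\in A_k$, or $\alpha$ is zero-hitting with $r_0>R$ and is of one of two types:
\[
\begin{array}{lll}
 & \text{type D} & \text{type U}\\
k\ \text{even}:\quad & (i,j)=(k,j_0)\qquad & (i,j)=(k+2,j_0+2)\\
k\ \text{odd}: & (i,j)=(k+1,j_0) & (i,j)=(k+1,j_0+2).
\end{array}
\]
If $U_\alpha$ reaches $\kappa$ in $(R,r_0)$, then $\alpha$ is zero-hitting of type U; if $\alpha$ is zero-hitting and $U_\alpha$ does not reach $\kappa$ in $(R,r_0)$, then it is of type D.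
\end{lemma}

\begin{proof}
Take $R>r_n$ with $R^2/4>a$, with $U_*<\kappa$ on $[R,\infty)$, and such that $U_{\alpha_0}$ has the properties of Lemma \ref{lem:tail} on $[R,\infty)$. Let $2\eta=\min\big(|z_{\alpha_0}(R)-1|,\kappa-U_{\alpha_0}(R)\big)$. Let $R'>R$ and $t'=R'^2/4$; we fix $R'$ so large, depending on $\eta$, that the inequalities marked below hold. For $\alpha$ close to $\alpha_0$, $U=U_\alpha$ is positive on $[0,R']$ and has there exactly $k$ and $j_0$ intersections with $U_*$ and $\kappa$, all before $R$; on $[R,R']$ we have $U<\kappa$, $U_r<0$, $(z-1)z'>0$; and $|z(R)-1|\ge\eta$, $\kappa-U(R)\ge\eta$.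

\emph{Intersections with $\kappa$.} If $U$ does not reach $\kappa$ after $R$, then $j=j_0$. Suppose that it does. Since $U_r<0$ on $[R,R']$, there is first a critical point $r_1>R'$, a minimum with $U(r_1)\le\kappa-\eta$. By Lemma \ref{lem:acc}(a), $U$ increases from there to $\kappa$ and arrives with $U_r\ge\mu(R')\eta$, so with $E_0>0$ ($R'$ large). By Lemma \ref{lem:G}, $U$ rises to a maximum and falls to zero, and $j=j_0+2$.

\emph{Intersections with $U_*$, $k$ odd.} Here $z>1$, $z'>0$ on $[R,R']$. If $z$ has no later critical point, then $z>1$ after $R$, and $U\in A_k$ by \eqref{eq:dich}. Otherwise the first one is a maximum with $z\ge1+\eta$ and $t>t'$. By Lemma \ref{lem:acc}(b), $z$ decreases to $1$ and arrives with $|z'|\ge(t'-a)\eta$, so with $E>0$ ($R'$ large). Lemma \ref{lem:F} shows that $\alpha$ is zero-hitting with $i=k+1$. Together with the first paragraph this settles odd $k$.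

\emph{Intersections with $U_*$, $k$ even.} Here $z<1$, $z'<0$ on $[R,R']$, and the two counts are linked. If $z$ has no later critical point while positive, then $z$ and $U=zU_*$ decrease after $R$; so $U\in A_k$, or $\alpha$ is zero-hitting with $(i,j)=(k,j_0)$. Otherwise the first critical point $x_1$ is a minimum with $z_1:=z(x_1)\le1-\eta$ and $t_1>t'$, and by Lemma \ref{lem:acc}(b) $z$ increases to $1$, reached at some $x_2$. We want \eqref{eq:steep} at $x_2$, so $z'(x_2)$ has to be bounded below in terms of $t_2$ and not only of $t_1$. Let $x_h\in(x_1,x_2)$ be the point where $z=\frac{1+z_1}2$. On $[x_h,x_2]$ we have $z'\ge(t_1-a)\frac{1-z_1}2$, while $z$ increases by $\frac{1-z_1}2$; so $x_2-x_h\le\frac1{t_1-a}\le\log2$ ($R'$ large) and $t_h\geq t_2/2\geq a$. Lemma \ref{lem:acc}(b), applied from $x_h$, gives $z'(x_2)\ge(\frac{t_2}2-a)\frac\eta2$. As $t_2>t'$, this yields $E>0$ and \eqref{eq:steep} at $x_2$ ($R'$ large). On $[R,r_2]$ we have $U\le U_*<\kappa$, so by Lemma \ref{lem:G} $\alpha$ is zero-hitting and $U$ crosses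 $\kappa$ exactly twice after $R$. Since $z$ vanishes later, it has a first critical point after $x_2$, a maximum with $E>0$, and by Lemma \ref{lem:F} it decreases to $0$ from there. So $(i,j)=(k+2,j_0+2)$.
\end{proof}

\begin{lemma}[near $\kappa$]\label{lem:kappa}
Assume \emph{(K1)}. If $\alpha\ne\kappa$ is close to $\kappa$, then $\alpha$ is zero-hitting and $i(\alpha)=2$.
\end{lemma}

\begin{proof}
The function $z_\kappa$ is increasing and crosses $1$ once, at $t=\tau$. Fix $R$ with $R^2/4>\max(\tau,a)$, put $2\eta=z_\kappa(R)-1$, and take $R'>R$ large. For $\alpha$ near $\kappa$, $z-1$ has exactly one zero on $(0,R']$, before $R$; $z>1$, $z'>0$ on $[R,R']$; and $z(R)\ge1+\eta$. The paragraph on odd $k$ in the previous proof uses nothing else. With $k=1$ it shows that either $U_\alpha\in A_1$, which (K1) excludes, or $\alpha$ is zero-hitting with $i=2$.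
\end{proof}

\subsection{The rules and the criterion}

Let $S=\{\alpha>\kappa:U_\alpha\in A\}$ and $Z=(\kappa,\infty)\setminus S$, the set of zero-hitting $\alpha>\kappa$.

\begin{lemma}[rules]\label{lem:rules}
Assume \emph{(K1)} and that every $A_k$ is finite. Then $S$ has finitely many points in each bounded set, $(i,j)$ is constant on each component of $Z$, and $i=2$ on the first component. At a point $\alpha_0\in S$ of level $k$:
\begin{itemize}
\item[(R1)] if $k$ is odd, then $i=k+1$ on both sides;
\item[(R2)] if $k$ is even, then $i\in\{k,k+2\}$ on each side; on a side where $i=k$ we have $j=j(\alpha_0)$, and on a side where $i=k+2$ we have $j=j(\alpha_0)+2\ge3$.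
\end{itemize}
In particular, on an interval $I$ such that $i$ has a constant value $q$ on $Z\cap I$, $j$ changes only at points of level $q-1$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:nbr}, the points of $S$ near a point of level $k$ have level $k$; there are finitely many such, so the points of $S$ are isolated. By Lemma \ref{lem:stab}, $Z$ is open and $(i,j)$ is locally constant on it. So $S$ is closed in $(\kappa,\infty)$, and by Lemma \ref{lem:kappa} it stays away from $\kappa$; a closed discrete subset of a compact interval is finite. The rules are the table in Lemma \ref{lem:nbr}, and $j(\alpha_0)\ge1$ by \eqref{eq:parity}. At a point of even level where $i$ does not change, $j$ does not change by (R2); a point of odd level in $I$ has level $q-1$ by (R1).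
\end{proof}

So $i$ moves in steps of $\pm2$, and a step between $q$ and $q+2$, in either direction, uses up an element of $A_q$; by (K1), $q\ge2$.

The smallest case shows how the rules force a repeated level. Suppose that $\kappa<\alpha^*<\alpha^{**}$ are zero-hitting with pairs $(4,1)$ and $(4,3)$, and that no level occurs twice. The count $i$ starts at $2$ and leaves this value only at the one point $\alpha_2$ of level $2$; so $\alpha_2<\alpha^*$, and $i$ never returns to $2$. An excursion from $4$ to $6$ and back would need two points of level $4$. Hence $i=4$ on $Z\cap(\alpha_2,\alpha^{**}]$, and there $j$ changes only at points of level $3$. But $j\ge3$ just to the right of $\alpha_2$ by (R2), so we see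
\[
(2,\cdot)\ \ \overset{A_2}{\big|}\ \ (4,\ge3)\ \ \overset{A_3}{\big|}\ \ (4,1)\ \ \overset{A_3}{\big|}\ \ (4,3),
\]
with two points of level $3$.

\begin{proposition}[criterion]\label{prop:criterion}
Under the standing hypothesis, let $\kappa<\alpha^*<\alpha^{**}$ be zero-hitting with $i(\alpha^*)=i(\alpha^{**})=2l+2\ge4$, $j(\alpha^*)=1$ and $j(\alpha^{**})\ge3$. Then $\#A_k\ge2$ for some $k\ge2$.
\end{proposition}

\begin{proof}
Suppose that $\#A_k\le1$ for all $k$; then Lemma \ref{lem:rules} applies. A step down from $q+2$ to $q\ge2$ must be preceded by a step up from $q$ to $q+2$, because $i$ starts at $2\le q$; this would give two elements of $A_q$. So $i$ is nondecreasing on $Z$. Since $2\le 2l<i(\alpha^*)$, there is a point $\alpha_e<\alpha^*$ of level $2l$ at which $i$ steps from $2l$ to $2l+2$, and $i=2l+2$ on $Z\cap(\alpha_e,\alpha^{**}]$. On this set $j$ changes only at points of level $2l+1$, hence at most once. But $j\ge3$ just to the right of $\alpha_e$ by (R2), then $j(\alpha^*)=1$, then $j(\alpha^{**})\ge3$.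
\end{proof}

The standing hypothesis was used only through (K1), which fixes the starting value $i=2$ and forbids a step from $2$ to $0$.

\section{Large initial values}\label{sec:inner}

As $\alpha\to\infty$, the rise of $z$ from $0$ to $1$ takes place where $t$ is small and \eqref{eq:z} is almost autonomous. Put
\[
x_0=-(p-1)\log\alpha,\qquad\text{so that}\quad \varepsilon=e^{x_0},\quad s^2/4=e^{x-x_0}.
\]
Since $U_\alpha/U_*=c_p^{-1}s^mu(s)$, we have
\begin{equation}\label{eq:zeta}
z(x;\alpha)=\zeta(x-x_0,e^{x_0}),\qquad \zeta(y,\varepsilon)=c_p^{-1}s^mu(s;\varepsilon,p),\quad s=2e^{y/2},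
\end{equation}
and $\zeta_{yy}+(a-\varepsilon e^y)\zeta_y+\tau F(\zeta)=0$ where $\zeta>0$. By Lemma \ref{lem:dep}, $\zeta,\zeta_y$ and their $\varepsilon$-derivatives are continuous in $(y,\varepsilon,p)$ up to $\varepsilon=0$. Let $\zeta_0=\zeta(\cdot,0)$; a prime on $\zeta_0$ means $d/dy$.

\begin{lemma}[inner limit]\label{lem:inner}
The function $\zeta_0$ is positive, and $(\zeta_0,\zeta_0')\to(1,0)$ as $y\to\infty$. If $p<p_{JL}$, then $\zeta_0-1$ has infinitely many zeros, and $i(\alpha)\to\infty$ as $\alpha\to\infty$.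
\end{lemma}

\begin{proof}
The energy $\frac12\zeta_0'^2+\tau K(\zeta_0)$ tends to $0$ as $y\to-\infty$ and has derivative $-a\zeta_0'^2$. Here $p>p_S$ is used: $a>0$, so the energy is negative for all $y$ up to a first zero of $\zeta_0$, where it would be nonnegative. Hence $\zeta_0>0$. For $y\ge0$ the energy is below a negative constant, so $\zeta_0$ stays in a compact subset of $(0,\infty)$ and $\zeta_0'$ is bounded; by the equation, so are $\zeta_0''$ and $\zeta_0'''$. The energy is bounded below, so $\int_0^\infty\zeta_0'^2<\infty$. An integrable function with bounded derivative tends to $0$; thus $\zeta_0'\to0$. A function that tends to $0$ and has bounded second derivative has first derivative tending to $0$; thus $\zeta_0''\to0$. The equation gives $F(\zeta_0)\to0$, and so $\zeta_0\to1$.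

Let $p<p_{JL}$. The function $\omega_0=e^{ay/2}(\zeta_0-1)\not\equiv0$ solves $\omega_0''+\big(\tau\chi(\zeta_0)-\frac{a^2}4\big)\omega_0=0$, and the coefficient tends to $\tau-\frac{a^2}4>0$ by \eqref{eq:disc}. By Sturm's comparison theorem with a sine function, $\omega_0$ has infinitely many zeros, all simple. Given $N$, choose $y_N$ such that $\zeta_0-1$ changes sign $N$ times before $y_N$. For small $\varepsilon$, $u(\cdot;\varepsilon,p)>0$ on $[0,2e^{y_N/2}]$ and $\zeta(\cdot,\varepsilon)-1$ also changes sign at least $N$ times before $y_N$. So $i(\alpha)\ge N$ for large $\alpha$.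
\end{proof}

An element of $A$ with large $\alpha$ stays close to $U_*$ across the region where $U_*$ meets $\kappa$, and therefore meets $\kappa$ only once. We need this locally uniformly in $p$.

\begin{lemma}\label{lem:jone}
Let $p_1>p_S$. There are $\bar\alpha,\delta_1>0$ such that $j(\alpha)=1$ whenever $|p-p_1|<\delta_1$, $\alpha\ge\bar\alpha$ and $U_\alpha\in A$.
\end{lemma}

\begin{proof}
Choose $R>r_n$ and $\eta\in(0,\frac12)$ such that, for all $p$ in a compact neighborhood of $p_1$,
\[
U_*(R)<\frac\kappa4,\qquad \frac12\mu(R)^2\frac{\kappa^2}4+V(\kappa)>0,\qquad\frac{2\eta}{1-\eta}<m .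
\]
Let $\tilde E=E-\tau K(1)\ge\frac12z'^2$. Since $K$ decreases on $(0,1)$ and increases on $(1,\infty)$, there is $\theta>0$, the same for all these $p$, such that $\tilde E\le\theta$ implies $|z-1|\le\eta$ and $|z'|\le\eta$. By \eqref{eq:energy}, $\tilde E'\le2t\tilde E$, so $\tilde E$ grows by at most the factor $e^{R^2/2}$ up to $r=R$. By Lemma \ref{lem:inner} there is $y_1$ such that $\tilde E<\theta e^{-R^2/2}$ at $(\zeta_0,\zeta_0')(y_1)$ for $p=p_1$. By continuity in $(\varepsilon,p)$ the same holds for $(z,z')(x_0+y_1)$ if $p$ is near $p_1$ and $\alpha$ is large. Then $|z-1|,|z'|\le\eta$ from $x_0+y_1$ up to $r=R$, so $U_r<0$ there by \eqref{eq:logder}, and $U(R)<\frac\kappa2$. For large $\alpha$ the point $x_0+y_1$ has small $r$, so $r<\sqrt{2n}$ and $z\ge\frac12>z_\kappa$ there; by Lemma \ref{lem:H}, $U>\kappa$ up to this point. Hence $U$ meets $\kappa$ exactly once up to $R$. A later return to $\kappa$ would follow a minimum beyond $R$ with $U<\frac\kappa2$. By Lemma \ref{lem:acc}(a), $U_r\ge\mu(R)\frac\kappa2$ and so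 $E_0>0$ at the return, contrary to Lemma \ref{lem:G}.
\end{proof}

\section{The exponent $p_{JL}$ in dimension $16l^2+1$}\label{sec:JL}

\begin{proposition}\label{prop:JL}
Let $l\ge10^{18}$, $n=16l^2+1$, $p=p_{JL}$.
\begin{itemize}
\item[(a)] There is a zero-hitting $\alpha^*>\kappa$ with $i(\alpha^*)=2l+2$ and $j(\alpha^*)=1$.
\item[(b)] Every sufficiently large $\alpha$ is zero-hitting with $i(\alpha)=2l+2$ and $j(\alpha)\ge3$.
\end{itemize}
\end{proposition}

Put $\lambda=2l+\frac12$. Then $\sqrt{n-1}=4l=2\lambda-1$ and $n=4\lambda^2-4\lambda+2$, so $n-4-2\sqrt{n-1}=4\lambda(\lambda-2)$ and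
\[
p-1=\frac1{\lambda(\lambda-2)},\qquad m=2\lambda(\lambda-2),\qquad a=2\lambda,\qquad \tau=\lambda^2 .
\]
The function $W=1-z$ satisfies
\begin{equation}\label{eq:W}
W''+(2\lambda-t)W'+\Pi W=0,\qquad \Pi=\lambda^2\chi(z).
\end{equation}
We have $0<\chi\le1$ for $0<z\le1$; and $|\chi-1|\le2|W|$ for $|W|\le\frac12$ by Taylor's formula, since $F''=pz^{p-2}\le4$ there. The one place where the size of $l$ matters seriously is
\begin{equation}\label{eq:large}
160\,(32+\log\lambda)\le\lambda^{1/4}.
\end{equation}
This holds for $\lambda\ge10^{18}$: at $\lambda=10^{18}$ the left side is less than $160\cdot74$ and the right side is $10^{4.5}>30000$, and $\lambda^{1/4}/(32+\log\lambda)$ is increasing. The other numerical inequalities below compare a power of $\lambda$ with a smaller power, or use $\log\lambda>41$.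

\subsection{The linear model}

Replace $\chi$ by $1$ in \eqref{eq:W} and put $W=t^{-\lambda}\phi(t)$. The result is $t\phi_{tt}+(1-t)\phi_t+\lambda\phi=0$, Laguerre's equation with the half-integer $\lambda$ in place of the degree. Its solution $\phi=\sum c_\nu t^\nu$ with $c_0=1$ has $(\nu+1)^2c_{\nu+1}=(\nu-\lambda)c_\nu$. The model makes sense for $l=0$, $\lambda=\frac12$, where
\[
\phi=1-\frac t2-\frac{t^2}{16}-\cdots
\]
has all coefficients after the first negative. So $\phi$ decreases, has exactly one positive zero, and then $-\phi$ grows at least like a multiple of $e^{t/2}$, because $c_{\nu+1}/c_\nu\ge\frac1{2(\nu+1)}$ for $\nu\ge2$. For general $l$ the coefficients change sign $2l+1$ times and are negative from $\nu=2l+1$ on. This suggests that $W$ changes sign $2l+1$ times and then becomes large and negative: $z$ leaves $1$ upward. For $\lambda$ between $2l+1$ and $2l+2$ the final sign would be positive and the departure downward; this is why $n$ is chosen as it is.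

The place of departure depends on the amplitude. If $z$ comes close to $1$ at a distance $Y$, in the variable $x$, before the term $t$ begins to matter, then $W$ has decayed by about $e^{-\lambda Y}$, and the exponential growth in $t$ needs $t$ of the order $\lambda(Y+\log\lambda)$ to undo this. This is to be compared with $\tau=\lambda^2$, where $U_*$ meets $\kappa$. For $Y=32$ and large $\lambda$ the departure is early; for fixed $\lambda$ and $Y\to\infty$ it is late.

To make this rigorous we enclose $W$ between two explicit functions with $2l$ and $2l+1$ zeros. One feature of the double root has to be respected. For $t\approx0$ the solutions of the model are $(c+c'x)e^{-\lambda x}$, so after a stretch of length $Y$ the logarithmic derivative of $W$ may exceed $-\lambda$ by about $1/Y$. The function with fewer zeros must start with a still larger logarithmic derivative, so it carries the power $t^{-(\lambda-1/4)}$.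

\subsection{Comparison functions}

For $\nu>-1$ the Laguerre polynomial $L=L_N^{(\nu)}(t)$ has degree $N$, satisfies $L(0)>0$ and $tL_{tt}+(\nu+1-t)L_t+NL=0$, and has $N$ simple positive zeros; $L_N=L_N^{(0)}$. In the variable $x$ the equation is $L''+(\nu-t)L'+NtL=0$. Substituting $L=e^{\sigma x}\varphi$ with $\nu=2\lambda-2\sigma$, we find that $\varphi=t^{-\sigma}L$ solves $\varphi''+(2\lambda-t)\varphi'+\big(\lambda^2-(\lambda-\sigma)^2+(N-\sigma)t\big)\varphi=0$. We take
\[
\begin{array}{lll}
\varphi_+=t^{-\lambda}L_{2l+1}(t), & \Pi_+=\lambda^2+\frac t2, & (\sigma,\nu,N)=(\lambda,0,\lambda+\frac12),\\[2pt]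
\varphi_-=t^{-(\lambda-1/4)}L_{2l}^{(1/2)}(t),\quad & \Pi_-=\lambda^2-\frac1{16}-\frac t4,\quad & (\sigma,\nu,N)=(\lambda-\frac14,\frac12,\lambda-\frac12),
\end{array}
\]
so that $\varphi_\pm$ solve \eqref{eq:W} with $\Pi_\pm$ in place of $\Pi$. For $l=0$ these are $t^{-1/2}(1-t)$ and $t^{-1/4}$. Let
\[
G=\frac{W'}W,\qquad G_\pm=\frac{\varphi_\pm'}{\varphi_\pm},\qquad \eta=\lambda^{-4},\qquad t_1=\frac1{100\lambda},\qquad x_1=\log t_1 .
\]
Each logarithmic derivative satisfies the Riccati equation
\begin{equation}\label{eq:ric}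
G'=-G^2+(t-2\lambda)G-\Pi
\end{equation}
with its own $\Pi$.

\begin{lemma}\label{lem:lag}
\begin{itemize}
\item[(a)] For $t\le t_1$: $\varphi_\pm>0$, $G_+\ge-\lambda-3\lambda t$ and $G_-\ge-\lambda+0.23$.
\item[(b)] All zeros of $\varphi_\pm$ lie in $t_1<t<4\lambda+5$.
\item[(c)] For $t\ge8\lambda$: $G_\pm\le1.1\lambda$ and $G_+>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\gamma=L'/L=G_\pm+\sigma$. Then $\gamma'=-\gamma^2-\nu\gamma+t\gamma-Nt$ and $\gamma\sim-\frac{Nt}{\nu+1}$ as $t\to0$, so $-2Nt<\gamma<0$ for small $t$. These bounds persist for $t\le t_1$: at $\gamma=0$ we have $\gamma'<0$, and at $\gamma=-2Nt$ we have $\gamma'-(-2Nt)'=Nt(1+2\nu-4Nt-2t)>0$. So $L$ has no zero there. Finally $2N\le3\lambda$ for $\varphi_+$, and $2Nt_1<0.02$ for $\varphi_-$.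

(b) Removing the first-order term from Laguerre's equation, we find that $\omega=e^{-t/2}t^{(\nu+1)/2}L$ satisfies
\[
\omega_{tt}=\Big(\frac14-\frac{s}{2t}-\frac{1-\nu^2}{4t^2}\Big)\omega,\qquad s=2N+\nu+1 .
\]
The bracket is positive for $t\ge2s+1$, since then $t(t-2s)>1$. If the largest zero were $\ge2s+1$, then beyond it $|\omega|$ would be convex and increasing, whereas $\omega\to0$. Here $2s+1$ is $4\lambda+5$ for $\varphi_+$ and $4\lambda+2$ for $\varphi_-$.

(c) If $\xi_1,\dots,\xi_N$ are the zeros of $L$, then $G_\pm=-\sigma+\sum_\iota\frac t{t-\xi_\iota}$, and $1<\frac t{t-\xi_\iota}\le\frac{8\lambda}{4\lambda-5}\le2.01$ for $t\ge8\lambda$. So $G_\pm\le-\lambda+\frac14+2.01(\lambda+\frac12)\le1.1\lambda$, and $G_+>-\lambda+N=\frac12$.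
\end{proof}

\subsection{The parameter $Y$}

Since $z'>0$ near $x=-\infty$, Lemma \ref{lem:acc}(b) shows that $z$ increases until it reaches $1$. Let $x_{\rm in}(\alpha)$ be the first point with $z=1-\eta$, and $Y(\alpha)=x_1-x_{\rm in}(\alpha)$. As $z'>0$ at $x_{\rm in}$, $Y$ is continuous. For $\alpha=\kappa$ the point $x_{\rm in}$ is $t=\lambda^2(1-\eta)^{p-1}>t_1$, so $Y(\kappa)<0$. By Lemma \ref{lem:inner}, $\zeta_0>1-\eta$ at some $y$, so $x_{\rm in}\le x_0+y$ for large $\alpha$ and $Y\to\infty$ as $\alpha\to\infty$. Hence there is $\alpha^*>\kappa$ with $Y(\alpha^*)=32$. \emph{In Steps 1--4 we consider any $\alpha>\kappa$ with $Y\ge32$.}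

\subsection{Step 1: the solution up to $t_1$}

Let $\Gamma=G+\lambda$ and $\gamma_+=G_++\lambda$. From \eqref{eq:ric},
\[
\Gamma'=-\Gamma^2+t\Gamma-\lambda t+\lambda^2(1-\chi),\qquad \gamma_+'=-\gamma_+^2+t\gamma_+-(\lambda+\tfrac12)t .
\]
As $x\to-\infty$, $\Gamma\to\lambda$ and $\gamma_+\to0$. While $W>0$ we have $\chi\le1$, so at a zero of $\Gamma-\gamma_+$ its derivative is at least $\frac t2>0$. Hence $\Gamma>\gamma_+\ge-3\lambda t$ for $x\le x_1$ as long as $W>0$. At a first zero of $W$ we would have $\Gamma\to-\infty$. Therefore $W>0$ and $G>G_+$ on $(-\infty,x_1]$.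

On $[x_{\rm in},x_1]$, $z$ increases, so $0<W\le\eta$, $\Gamma<\lambda$, and $\Gamma'\le-\Gamma^2+t\Gamma+2\lambda^{-2}$. Where $\Gamma\ge\frac18$ this is at most $-(1-8t_1-128\lambda^{-2})\Gamma^2\le-\frac12\Gamma^2$. So $\Gamma$ cannot cross $\frac18$ upward, and on the initial interval where $\Gamma\ge\frac18$, if there is one, $(1/\Gamma)'\ge\frac12$ and $\Gamma\le\frac2{x-x_{\rm in}}$; this interval has length at most $16<Y$. Splitting it at $x_{\rm in}+1/\lambda$, and using $\int_{-\infty}^{x_1}3\lambda t\,dx=0.03$ for the lower bound, we get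
\[
-0.03\le\int_{x_{\rm in}}^{x_1}\Gamma\,dx\le1+2\log(16\lambda)+\frac Y8,\qquad -0.03\le\Gamma(x_1)\le\frac18 .
\]
Now $W(x_1)=\eta\exp\big(-\lambda Y+\int\Gamma\big)$ and $256e\lambda^{-2}\le1$, so
\begin{equation}\label{eq:W1}
\tfrac12\lambda^{-4}e^{-\lambda Y}\le W(x_1)\le e^{-(\lambda-1/8)Y},\qquad |W'(x_1)|\le2\lambda W(x_1),
\end{equation}
and by Lemma \ref{lem:lag}(a)
\begin{equation}\label{eq:order}
G_+(x_1)<G(x_1)\le-\lambda+\tfrac18<G_-(x_1).
\end{equation}

\subsection{Step 2: the solution stays in the linear regime up to $t=20\lambda$}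

By \eqref{eq:W1}, $W(x_1)<\eta$. Let $x_{\rm out}>x_1$ be the first point with $|W|=\eta$ ($x_{\rm out}=\infty$ if there is none), and $t_{\rm out}=e^{x_{\rm out}}$. On $[x_1,x_{\rm out})$ we have $|\Pi-\lambda^2|\le2\lambda^{-2}$. The quantity $I=W'^2+\lambda^2W^2$ satisfies $I'=2(t-2\lambda)W'^2-2(\Pi-\lambda^2)WW'$ and $2|WW'|\le I/\lambda$, so
\[
-2\lambda-\lambda^{-3}\le(\log\sqrt I)'\le(t-2\lambda)_++\lambda^{-3}.
\]
By \eqref{eq:W1}, $\lambda W\le\sqrt I\le3\lambda W$ at $x_1$. Since $dx=dt/t$, for $t_1\le t\le T$ and $t<t_{\rm out}$,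
\begin{equation}\label{eq:upper}
|W|\le\frac{\sqrt I}\lambda\le3\exp\Big((T-2\lambda)_++\lambda^{-3}\log\frac T{t_1}\Big)e^{-(\lambda-1/8)Y}.
\end{equation}
For $T=20\lambda$ and $Y\ge32$ the right side is at most $3e^{18\lambda+1-32\lambda+4}<\eta$; so $t_{\rm out}>20\lambda$. For fixed $\lambda$ and any fixed $T$ the right side is less than $\eta$ when $Y$ is large; so
\begin{equation}\label{eq:toutinf}
t_{\rm out}\to\infty\quad\text{as }Y\to\infty .
\end{equation}
The lower bound, over the length $\log(20\lambda/t_1)=\log(2000\lambda^2)$, gives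
\begin{equation}\label{eq:lower}
\sqrt I\,\big|_{t=20\lambda}\ge\tfrac12\lambda^{-3}e^{-\lambda Y}e^{-(2\lambda+1)\log(2000\lambda^2)} .
\end{equation}

\subsection{Step 3: $2l+1$ zeros, then growth}

On $[x_1,x_{\rm out})$,
\begin{equation}\label{eq:Pi}
\Pi-\Pi_-\ge\tfrac1{16}-2\lambda^{-2}+\tfrac t4\ge\tfrac t4,\qquad \Pi_+-\Pi\ge\tfrac t2-2\lambda^{-2}\ge\tfrac t4 .
\end{equation}
Recall the Pr\"ufer angle. A solution $y\not\equiv0$ of $(Py')'+P\Pi y=0$, here with $P=e^{2\lambda x-t}$, can be written $y=\varrho\sin\vartheta$, $Py'=\varrho\cos\vartheta$ with $\varrho>0$ and $\vartheta'=P^{-1}\cos^2\vartheta+P\Pi\sin^2\vartheta$. The zeros of $y$ are the points where $\vartheta\in\pi\mathbb Z$, and there $\vartheta'>0$; so if $\vartheta(x_1)\in(0,\pi)$, the number of zeros in $(x_1,x]$ is the integer part of $\vartheta(x)/\pi$. Moreover $\cot\vartheta=Py'/y$. If two angles $\vartheta<\tilde\vartheta$ belong to $\Pi\le\tilde\Pi$, then $(\tilde\vartheta-\vartheta)'\ge-C(\tilde\vartheta-\vartheta)$ on compact intervals, so the strict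 order persists.

Let $\vartheta_-,\vartheta,\vartheta_+$ be the angles of $\varphi_-,W,\varphi_+$, in $(0,\pi)$ at $x_1$, where the three functions are positive. By \eqref{eq:order} and \eqref{eq:Pi}, $\vartheta_-<\vartheta<\vartheta_+$ on $[x_1,x_{\rm out})$. By Lemma \ref{lem:lag}(b), $\vartheta_+<(2l+2)\pi$ always, and $2l\pi<\vartheta_-<(2l+1)\pi$ for $t\ge5\lambda$. So $W$ has at most $2l+1$ zeros in $(x_1,x_{\rm out})$, and at least $2l$ before $t=5\lambda$. The comparison leaves one zero undecided. It is decided by the instability of \eqref{eq:ric} for large $t$: the gaps in \eqref{eq:Pi} drive $G$ away from $G_-$ and $G_+$.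

\emph{$W$ has exactly $2l+1$ zeros before $t=9\lambda$.} Suppose that there are only $2l$ with $t\le8\lambda$. From $t=8\lambda$ until the next zero of $W$, both $\vartheta_-<\vartheta$ lie in $(2l\pi,(2l+1)\pi)$, where the cotangent decreases; so $\Delta=G_--G>0$. By \eqref{eq:ric}, \eqref{eq:Pi} and Lemma \ref{lem:lag}(c),
\[
\Delta'=(t-2\lambda-2G_-+\Delta)\Delta+(\Pi-\Pi_-)\ge\Delta^2+2\lambda .
\]
Then $\arctan(\Delta/\sqrt{2\lambda})$ has derivative at least $\sqrt{2\lambda}$, so $\Delta$ becomes infinite within the length $\frac\pi{2\sqrt{2\lambda}}<\log\frac98$. Since $G_-$ is finite there, $W$ vanishes.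

\emph{$G\ge2\lambda$ for $10\lambda\le t<t_{\rm out}$.} After the last zero, $\vartheta<\vartheta_+$ lie in $((2l+1)\pi,(2l+2)\pi)$, so $D=G-G_+>0$, and for $t\ge9\lambda$
\[
D'=(t-2\lambda-2G_+-D)D+(\Pi_+-\Pi)\ge(4.8\lambda-D)D+2\lambda .
\]
If $D\le2\lambda$ on $9\lambda\le t\le10\lambda$, then $D'\ge2.8\lambda D+2\lambda$ there, and $D\ge\frac2{2.8}\big(e^{2.8\lambda\log(10/9)}-1\big)>2\lambda$ at $t=10\lambda$, a contradiction. At $D=2\lambda$ we have $D'>0$, so $D\ge2\lambda$ from $t=10\lambda$ on, and $G_+>0$.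

\emph{$G\ge b/2$ for $20\lambda\le t<t_{\rm out}$, where $b=t-2\lambda$.} We have $G'=G(b-G)-\Pi$ and $\Pi\le\lambda^2+1$. If $2\lambda\le G<\frac b2$ on all of $10\lambda\le t\le20\lambda$, then $G(b-G)\ge2\lambda(b-2\lambda)\ge12\lambda^2$, so $G'\ge10\lambda^2$ and $G$ gains $10\lambda^2\log2>9\lambda\geq \frac b2$, a contradiction. So $G\geq\frac b2$ somewhere in this interval. For $t\ge10\lambda$ we have $b\ge0.8t$, so at $G=\frac b2$ we get $G'\ge0.16t^2-\lambda^2-1\geq0.15t^2-1>\frac t2=(\frac b2)'$, and the inequality persists.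

\emph{$G\le36\lambda$ at $t=20\lambda$.} For $10\lambda\le t\le20\lambda$, $G>36\lambda$ implies $G'\le-G^2+18\lambda G\le-\frac12G^2$. If $G>36\lambda$ at $t=20\lambda$, then $G$ increases backward, so $G>36\lambda$ on the whole interval; then $(1/G)'\ge\frac12$ gives $1/G\ge\frac12\log2>\frac1{36\lambda}$ at $t=20\lambda$, a contradiction.

\emph{Bound for $t_{\rm out}$.} At $t=20\lambda$ we have $|W|=\sqrt I/\sqrt{G^2+\lambda^2}\ge\sqrt I/(37\lambda)$. Since $(2\lambda+1)(8+2\log\lambda)+4\log\lambda+\log74\le6\lambda\log\lambda$, \eqref{eq:lower} gives $|W|\ge e^{-\lambda Y-6\lambda\log\lambda}$. Integrating $(\log|W|)'=G\ge\frac t2-\lambda$, we get for $20\lambda\le t<t_{\rm out}$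
\[
\log|W|\ge-\lambda Y-6\lambda\log\lambda+\tfrac12(t-20\lambda)-\lambda\log\frac t{20\lambda} .
\]
At $t=20\lambda(Y+\log\lambda)$ the right side equals $\lambda\big(9Y+4\log\lambda-10-\log(Y+\log\lambda)\big)>0>\log\eta$. Hence
\begin{equation}\label{eq:tout}
20\lambda<t_{\rm out}\le20\lambda(Y+\log\lambda).
\end{equation}
After $2l+1$ sign changes $W<0$, so $z=1+\eta$ at $x_{\rm out}$.

\subsection{Step 4: exit from the linear regime}

Let $b_0=t_{\rm out}-2\lambda\ge18\lambda$ and $\psi=z'-\frac{b_0}2(z-1)$. By Step 3, $\psi(x_{\rm out})\ge0$. For $1<z\le e$, the inequality $e^\xi-1\le\xi e^\xi$ gives $F(z)=z\frac{z^{p-1}-1}{p-1}\le ze^{p-1}\log z\le1.1e(z-1)\le3(z-1)$. At a point $x\geq x_{\rm out}$ with $\psi=0$ and $1<z\le e$,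
\[
\psi'=\big(t-2\lambda-\tfrac{b_0}2\big)z'-\lambda^2F(z)\ge\big(\tfrac{b_0^2}4-3\lambda^2\big)(z-1)>0 .
\]
So $\psi\ge0$ until $z$ reaches $e$, at a point $x_2$ with $x_2-x_{\rm out}\le\frac2{b_0}\log(e\lambda^4)<\log2$. Thus
\begin{equation}\label{eq:x2}
t_{\rm out}\le t_2\le2t_{\rm out},\qquad z(x_2)=e,\qquad \frac{z'}z(x_2)\ge\frac{b_0}2\cdot\frac{e-1}e\ge0.3\,b_0 ,
\end{equation}
and $z>0$ on $(-\infty,x_2]$. If $z$ has a critical point after $x_2$, the first one, $x_3$, is a maximum with $z>e$. There $E=\tau K(z)>0$, because $K(e)>0$ is equivalent to $e^{p-1}>\frac{p+1}2$, and $e^{p-1}\ge p$. By Lemma \ref{lem:F}, $z$ decreases to $0$ after $x_3$. The function $z-1$ then has no zero on $(-\infty,x_1]$, exactly $2l+1$ in $(x_1,x_{\rm out})$, none on $[x_{\rm out},x_3]$, and one after $x_3$. A zero-hitting solution must have such a critical point. We conclude: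
\begin{equation}\label{eq:icount}
\text{$\alpha$ is zero-hitting iff $x_3$ exists, and then $i(\alpha)=2l+2$.}
\end{equation}

\subsection{Step 5: early departure, proof of (a)}

Let $\alpha=\alpha^*$, $Y=32$. We must show that $z$ turns around while $t$ is still well below $\tau=\lambda^2$. Put $B=2t_2$; by \eqref{eq:tout}, \eqref{eq:x2} and \eqref{eq:large},
\[
40\lambda\le B\le80\lambda(32+\log\lambda)\le\tfrac12\lambda^{5/4}.
\]
We claim that $x_3$ exists and $x_3<x_2+\log2$. Let $q=z'/z$. On $[x_2,x_2+\log2]$ we have $t\le B$, and $\log z\ge1$ while $q>0$. Since $F(z)/z=\frac{z^{p-1}-1}{p-1}\ge\log z$, while $q>0$,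
\[
q'=(t-2\lambda)q-q^2-\lambda^2\frac{F(z)}z\le Bq-q^2-\lambda^2\log z .
\]
Either $q$ is small soon after $x_2$, and the restoring term wins at once, or $\log z$ becomes large, and it wins then.

(i) Suppose that $0<q<\sqrt\lambda$ at some $x\in[x_2,x_2+\frac14]$. As long as $0<q<\sqrt\lambda$ we have $q'\le B\sqrt\lambda-\lambda^2\le-\frac12\lambda^2$. So $q$ decreases and vanishes within the length $2\lambda^{-3/2}$.

(ii) Otherwise $q\ge\sqrt\lambda$ on $[x_2,x_2+\frac14]$, so $\log z\ge\frac14\sqrt\lambda\ge B^2/\lambda^2$ at $x_2+\frac14$ and afterwards while $q>0$. Then $q'\le Bq-q^2-B^2\le-\frac12(q^2+B^2)$, so $\arctan(q/B)$ has derivative at most $-\frac B2$, and $q$ vanishes within the length $\pi/B$.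

Both lengths are less than $\log2-\frac14$, which proves the claim. By \eqref{eq:icount}, $\alpha^*$ is zero-hitting with $i=2l+2$. Since $t_3\le B\le\frac12\lambda^2$, we have $z_\kappa<1<z$, that is $U>\kappa$, at $x_3$; and $r_3^2=4t_3\le2\lambda^2<2n$. By Lemma \ref{lem:H}, $U>\kappa$ on $(0,r_3]$. After $r_3$ both $z$ and $U_*$ decrease, so $U=zU_*$ decreases to $0$. Hence $j(\alpha^*)=1$.

\subsection{Step 6: late departure, proof of (b)}

Now $\lambda$ is fixed and $\alpha\to\infty$, so $Y\to\infty$ and $t_{\rm out}\to\infty$ by \eqref{eq:toutinf}. By \eqref{eq:x2}, at $x_2$ the left side of \eqref{eq:steep} is at least $0.6(t_{\rm out}-2\lambda)-m$ and the right side is at most $2\sqrt{2t_{\rm out}/(p-1)}$. So for large $\alpha$ we have \eqref{eq:steep} at $x_2$, $r_2>r_n$, and $U(r_2)=eU_*(r_2)<\kappa$. By Lemma \ref{lem:G}, $\alpha$ is zero-hitting and $U$ crosses $\kappa$ twice after $r_2$. It crosses $\kappa$ at least once before, since $\alpha>\kappa>U(r_2)$. So $j(\alpha)\ge3$, and $i(\alpha)=2l+2$ by \eqref{eq:icount}.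 Proposition \ref{prop:JL} is proved.

\section{Proofs of Theorems \ref{thm:two} and \ref{thm:three}}\label{sec:proofs}

Let $l\ge10^{18}$ and $n=16l^2+1$. Let $\bar\alpha,\delta_1$ be given by Lemma \ref{lem:jone} for $p_1=p_{JL}$. Take $\alpha^*$ from Proposition \ref{prop:JL}(a), and fix $\alpha^{**}>\max(\alpha^*,\bar\alpha)$ as in Proposition \ref{prop:JL}(b). Since $p_S<p_{JL}<p_L$, Lemma \ref{lem:stab} gives $\delta>0$ such that for $|p-p_{JL}|<\delta$ we have $p_S<p<p_L$, and $\kappa<\alpha^*<\alpha^{**}$ are zero-hitting with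
\begin{equation}\label{eq:pair}
i(\alpha^*)=i(\alpha^{**})=2l+2,\qquad j(\alpha^*)=1,\qquad j(\alpha^{**})\ge3 .
\end{equation}

\begin{proof}[Proof of Theorem \ref{thm:two}]
For $0<|p-p_{JL}|<\delta$ the standing hypothesis holds, and Proposition \ref{prop:criterion} applies to \eqref{eq:pair}.
\end{proof}

Below $p_{JL}$ there is one more piece of information: $i$ must eventually leave the value $2l+2$, and just before it does, $j=1$.

\begin{proof}[Proof of Theorem \ref{thm:three}]
Let $0<p_{JL}-p<\min(\delta,\delta_1)$ and suppose that $\#A_k\le2$ for all $k$; then Lemma \ref{lem:rules} applies. Let $q\ge2$ be even. Since $i=2$ near $\kappa$ and $i\to\infty$ as $\alpha\to\infty$ (Lemma \ref{lem:inner}), the number of steps from $q$ to $q+2$ exceeds the number of steps from $q+2$ to $q$ by one. These steps occur at distinct elements of $A_q$, so there are at most two of them; hence there is one step up and none down. So $i$ is nondecreasing on $Z$, and $i=2l+2$ exactly on $Z\cap(\alpha_e,\alpha_e')$, where $\alpha_e$ has level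 $2l$ and $\alpha_e'$ has level $2l+2$. By \eqref{eq:pair}, $\alpha_e<\alpha^*<\alpha^{**}<\alpha_e'$. By (R2), $j\ge3$ just to the right of $\alpha_e$, and $j=j(\alpha_e')$ just to the left of $\alpha_e'$; the latter is $1$ by Lemma \ref{lem:jone}, since $\alpha_e'>\bar\alpha$. So $j$ takes the values $\ge3$, $1$, $\ge3$, $1$ in this order on $Z\cap(\alpha_e,\alpha'_e)$. Each of the three changes needs a point of level $2l+1$, and $\#A_{2l+1}\ge3$, a contradiction.
\end{proof}

\section{Uniqueness for large $k$}\label{sec:unique}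

Fix $n\ge3$ and $p_S<p<p_{JL}$. To prove the pattern \eqref{eq:stairs} we must find on which side of a large $\alpha_0\in S$ the neighbors leave upward. This is decided by the sign, for large $x$, of the variation
\[
v=\partial_{x_0}z\quad(\text{at fixed }x),\qquad x_0=-(p-1)\log\alpha .
\]
Let $w=z-1$ and $b=t-a$. Where $z>0$,
\[
(Pw')'+\tau P\chi(z)w=0,\qquad (Pv')'+\tau PF'(z)v=0 .
\]
When $w$ is small these are almost the same linear equation, so the Wronskian
\[
J=P(wv'-w'v),\qquad J'=\tau P\big(\chi(z)-F'(z)\big)wv,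
\]
is almost constant. It can be computed at both ends. In the inner region a change of $x_0$ is nearly a translation, $v\approx-w'$, and $J/P\approx w'^2-ww''$ is positive because the orbit spirals. As $x\to\infty$, $J$ tends to the product of $\lim w$ and $\lim Pv'$. So $v'$ eventually has the sign of $w$, which is the parity of the level.

There is a constant $C_1$, depending only on $n,p$, with $|\chi-1|,|F'-1|,|\chi-F'|\le C_1|w|$ for $z\in[\frac12,2]$. Let $M=\tau\max\chi$, $M'=\tau\min\chi>0$ and $C_2=2\tau\max|F'|$, the extrema being taken over $[\frac12,2]$. Fix $x_1$, $t_1=e^{x_1}$, so large that $t_1\ge2C_2$ and for all $t\ge t_1$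
\begin{equation}\label{eq:t1}
\begin{array}{lll}
t\ge2(a+1),\ r\ge r_n,\qquad & \frac{b^2}4-M>\frac t2,\qquad & \frac{b^2}{32}+\tau K(\frac12)>0,\\[4pt]
\frac b2-m>2\sqrt{\frac t{p-1}}, & \frac{4M}te^{t/8}>\frac{et}2 .&
\end{array}
\end{equation}
In particular $\frac t2\le b\le t$. Let $\varepsilon_0=e^{ax_0/2}$, which tends to $0$ as $\alpha\to\infty$. The letters $C,c$ denote positive constants that may depend on $n,p,x_1$ but not on $\alpha$.

\subsection{From the inner region to $x_1$}

\begin{lemma}\label{lem:Jstart}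
For all large $\alpha$: $z>0$ on $(-\infty,x_1]$, and at $x_1$ we have $|w|+|w'|+|v|+|v'|\le C\varepsilon_0$ and $J\ge c\varepsilon_0^2$.
\end{lemma}

\begin{proof}
For a function $h$ let $Q[h]=h'^2+ahh'+\tau h^2=(h'+\frac a2h)^2+(\tau-\frac{a^2}4)h^2$. By \eqref{eq:disc} this is a positive definite form in $(h,h')$; write $\|h\|=\sqrt{Q[h]}$. If $h''+ah'+\tau h=\Phi$, then
\[
Q[h]'=(2h'+ah)h''+ah'^2+2\tau hh'=-aQ[h]+(2h'+ah)\Phi .
\]
For $h=w$ we have $\Phi=tw'-\tau(\chi-1)w$, and for $h=v$ we have $\Phi=tv'-\tau(F'-1)v$. So there is $C_3$, depending only on $n,p$, such that for $z\in[\frac12,2]$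
\begin{equation}\label{eq:Q}
\big|Q[h]'+aQ[h]\big|\le2C_3\big(t+\|w\|\big)Q[h],\qquad h=w,\ v .
\end{equation}

\emph{The inner solution.} For $w_0=\zeta_0-1$, \eqref{eq:Q} holds without the term $t$, and $0<\|w_0\|\to0$ by Lemma \ref{lem:inner}. So $(\log\|w_0\|)'\le-\frac a4$ eventually, $\|w_0\|$ is integrable near $\infty$, and then \eqref{eq:Q} shows that $e^{ay/2}\|w_0\|$ has a limit $\nu_0\in(0,\infty)$. The equation for $\zeta_0$ gives $\|w_0'\|\le C\|w_0\|$ for large $y$, and
\[
w_0'^2-w_0w_0''=Q[w_0]+\tau(\chi(\zeta_0)-1)w_0^2\ge\tfrac12Q[w_0]\ge\tfrac14\nu_0^2e^{-ay}\qquad(y\text{ large}).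
\]

\emph{Matching.} Let $y_1$ be large, to be fixed; then let $x_0\to-\infty$. In this paragraph and the next, $C$ and $c$ do not depend on $y_1$. By \eqref{eq:zeta}, $v=-\zeta_y+e^{x_0}\zeta_\varepsilon$ and $v'=-\zeta_{yy}+e^{x_0}\zeta_{y\varepsilon}$. So at $x_*=x_0+y_1$ we have $(w,w',v,v')\to(w_0,w_0',-w_0',-w_0'')(y_1)$ and $t\to0$. Hence for $x_0$ sufficiently negative, depending on $y_1$, $z>0$ up to $x_*$, and at $x_*$
\[
\|w\|+\|v\|\le Ce^{-ay_1/2},\qquad J=e^{a(x_0+y_1)-t}(wv'-w'v)\ge\tfrac18\nu_0^2\,\varepsilon_0^2 .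
\]

\emph{Transport to $x_1$.} Let $\sigma_0>0$ be so small that $C_3\sigma_0\le\frac a4$ and that $\|w\|\le\sigma_0$ implies $z\in[\frac12,2]$. While $\|w\|\le\sigma_0$, \eqref{eq:Q} and $\int_{-\infty}^{x_1}t\,dx=t_1$ give $\|w\|\le e^{C_3t_1}Ce^{-ay_1/2}e^{-a(x-x_*)/4}$. For $y_1$ large, depending on $x_1$, this bound is below $\sigma_0$, so it holds on $[x_*,x_1]$, and $\int_{x_*}^{x_1}\|w\|\,dx\le1$. Using \eqref{eq:Q} again, now with the full rate, we get $\|w\|+\|v\|\le Ce^{-ay_1/2}e^{-a(x-x_*)/2}=Ce^{-a(x-x_0)/2}$ on $[x_*,x_1]$. At $x_1$ this is the first bound of the lemma. Finally $|J'|\le CPw^2|v|$, so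
\[
|J(x_1)-J(x_*)|\le C\int_{x_*}^\infty e^{ax}e^{-3a(x-x_0)/2}\,dx=\frac{2C}a\,\varepsilon_0^2\,e^{-ay_1/2}.
\]
We fix $y_1$ so large that this is at most $\frac1{16}\nu_0^2\varepsilon_0^2$.
\end{proof}

\subsection{Elements of $A$ beyond $x_1$}

A general solution is thrown away from $z=1$ when $t$ is large. An element of $A$ is not, and the next lemma shows that it remains within $C\varepsilon_0$ of $1$ forever.

\begin{lemma}\label{lem:stay}
Let $U_\alpha\in A$ with $\alpha$ large. For $x\ge x_1$ we have $|w|\le C\varepsilon_0$ and $|w'|\le C\varepsilon_0/t$, and $w\to\ell\ne0$ as $x\to\infty$, where $\ell>0$ if the level is odd and $\ell<0$ if it is even.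
\end{lemma}

\begin{proof}
Where $w\ne0$, $g=w'/w$ satisfies $g'=g(b-g)-\tau\chi(z)$.

\emph{Claim 1: at every $x\ge x_1$ with $z\in(\frac12,2)$ we have $w\ne0$ and $0<g<\frac b2$.} Suppose first that $w\ne0$ and $g\ge\frac b2$ at such a point. At $g=\frac b2$ we have $g'\ge\frac{b^2}4-M>\frac t2=(\frac b2)'$, so $g\ge\frac b2$ persists while $z\in(\frac12,2)$, and $|w|$ grows until $z$ leaves this interval. If it leaves at $z=\frac12$, then $z'=gw\le-\frac b4$ and $E\ge\frac{b^2}{32}+\tau K(\frac12)>0$, and Lemma \ref{lem:F} applies. If it leaves at $z=2$, then $\frac{2z'}z=g\ge\frac b2$, so \eqref{eq:steep} holds and Lemma \ref{lem:G} applies. In both cases $\alpha$ is zero-hitting, a contradiction. Next, if $w=0$ at such a point, then $w'\ne0$ and $g\to+\infty$ from the right, which we have just excluded. Finally, if $g\le0$, then $g'\le-g^2-M'$ from there on; $|w|$ decreases, so $z$ stays in $(\frac12,2)$, and $g\to-\infty$ at a finite $x$, where $w=0$. This too is excluded.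

\emph{Claim 2: for all $x\ge x_1$, $z\in(\frac12,2)$ and $g<\frac{4M}b$.} As long as both hold on $[x_1,x)$, we have $0<g<\frac{8M}t$, and $\int_{x_1}^\infty\frac{dx}t=\frac1{t_1}$, so $|w(x)|\le C\varepsilon_0<\frac12$ by Lemma \ref{lem:Jstart}. So if the claim fails, there is a first point $x_2\ge x_1$ with $g\ge\frac{4M}b$, and $|w(x_2)|\le C\varepsilon_0$. On $[x_2,x_2+1]$, as long as $z\in(\frac12,2)$, Claim 1 gives $g<\frac b2\le\frac{et_2}2$; and while $g\ge\frac{4M}b$,
\[
g'\ge\tfrac b2g-M\ge\tfrac b4g\ge\tfrac{t_2}8g>0 .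
\]
Since $g$ increases and $\frac{4M}b$ decreases, this persists. Therefore $\int g\,dx\le\frac8{t_2}\int g'\,dx\le4e$, so $|w|\le C\varepsilon_0e^{4e}<\frac12$ and $z$ stays in $(\frac12,2)$ on $[x_2,x_2+1]$. But then $g(x_2+1)\ge\frac{4M}{t_2}e^{t_2/8}>\frac{et_2}2$ by \eqref{eq:t1}, a contradiction.

By the claims, $|w|$ is increasing and bounded by $C\varepsilon_0$, and $|w'|=g|w|\le C\varepsilon_0/t$. The sign of $\ell$ follows from \eqref{eq:parity}.
\end{proof}

\begin{lemma}\label{lem:vsign}
Let $U_\alpha\in A$ with $\alpha$ large. For large $x$, $v$ and $v'$ have the sign of $\ell$, and $v'/v\sim t$ as $x\to\infty$.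
\end{lemma}

\begin{proof}
We have $\frac1P=e^tt^{-a}$ and $\big(\frac1{tP}\big)'=\frac{t-a-1}{t}\cdot\frac1P\ge\frac1{2P}$ for $t\ge t_1$. Hence $\int_{x_1}^x\frac{d\xi}P\le\frac2{tP}$, and $\int_{x_1}^x\frac{d\xi}P\sim\frac1{tP}\to\infty$ by l'H\^opital's rule. Let $\Sigma(x)=\max_{[x_1,x]}|Pv'|$. Then $|v|\le C\varepsilon_0+\frac{2\Sigma}{tP}$ by Lemma \ref{lem:Jstart}, so $|(Pv')'|\le C\varepsilon_0P+C_2\Sigma/t$. Since $\int_{x_1}^\infty P\,dx<\infty$, integration gives $\Sigma\le C\varepsilon_0+\frac{C_2}{t_1}\Sigma$. As $t_1\ge2C_2$, we get $\Sigma\le C\varepsilon_0$ and $P|v|\le C\varepsilon_0(P+\frac1t)$. So $(Pv')'$ is integrable, $Pv'\to\Lambda$ for some $\Lambda$, and $Pw'v\to0$. Thus $J\to\ell\Lambda$, and by Lemmas \ref{lem:Jstart} and \ref{lem:stay}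
\[
\ell\Lambda\ge J(x_1)-C\int_{x_1}^\infty w^2P|v|\,dx\ge c\varepsilon_0^2-C\varepsilon_0^3>0
\]
for large $\alpha$. So $\Lambda$ has the sign of $\ell$, $v'\sim\Lambda/P$, and $v\sim\Lambda/(tP)$ by l'H\^opital's rule.
\end{proof}

\subsection{The direction of crossing}

The variation describes neighbors only on bounded intervals. Beyond that, the difference of the two solutions satisfies a Riccati inequality as long as both lie between $0$ and $\kappa$, and this is exactly the range in which the type is decided.

\begin{lemma}\label{lem:cross}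
There is $\bar\alpha>\kappa$ such that for every $\alpha_0\in S$ with $\alpha_0>\bar\alpha$ and level $k$, all $\alpha\neq\alpha_0$ near $\alpha_0$ are zero-hitting, and
\[
\begin{array}{lll}
 & \alpha<\alpha_0 & \alpha>\alpha_0\\
k\ \text{even}:\quad & (i,j)=(k,1)\qquad & (i,j)=(k+2,3)\\
k\ \text{odd}: & (i,j)=(k+1,3) & (i,j)=(k+1,1).
\end{array}
\]
\end{lemma}

\begin{proof}
Take $\bar\alpha$ so large that Lemmas \ref{lem:stay}, \ref{lem:vsign} and \ref{lem:jone} (with $p_1=p$) apply beyond it; so $j(\alpha_0)=1$. Take $R$ as in Lemma \ref{lem:nbr}, with $U_{\alpha_0}<\kappa$ on $[R,\infty)$. Fix $X$ beyond $R$ such that at $X$, for $\alpha_0$, $v$ has the sign of $\ell$ and $v'/v>\frac b2$, and such that $\frac{b^2}4-\frac{\tau+pt}{p-1}>\frac t2$ and $b>0$ for $x\ge X$. For $\alpha\ne\alpha_0$ near $\alpha_0$, $0<U_\alpha<\kappa$ on $[R,X]$. Let $d=z_\alpha-z_{\alpha_0}$. By Lemma \ref{lem:dep}, $(d,d')=\big(x_0(\alpha)-x_0(\alpha_0)\big)\big((v,v')+o(1)\big)$ at $X$ as $\alpha\to\alpha_0$. So $d'/d>\frac b2$ at $X$; and since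 $x_0$ decreases in $\alpha$, $d(X)$ has the sign of $\ell$ for $\alpha<\alpha_0$ and the sign of $-\ell$ for $\alpha>\alpha_0$.

As long as $0\le U_\alpha\le\kappa$ after $X$, both $z_\alpha$ and $z_{\alpha_0}$ lie in $[0,z_\kappa]$, where $\tau|F'|\le\tau\frac{1+pz_\kappa^{p-1}}{p-1}=\frac{\tau+pt}{p-1}$. So $d''-bd'+\Theta d=0$ with $|\Theta|\le\frac{\tau+pt}{p-1}$, and $(d'/d)'>(\frac b2)'$ wherever $d'/d=\frac b2$. Hence $d'/d\ge\frac b2$ persists, $d$ keeps its sign, and $|d|\ge|d(X)|\exp\int_X^x\frac b2\,d\xi$, which grows faster than any power of $t$.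

If $d(X)<0$, then $U_\alpha<U_{\alpha_0}<\kappa$ and $|d|\le z_{\alpha_0}\le2$ as long as $U_\alpha\ge0$. So $U_\alpha$ hits zero without reaching $\kappa$ after $R$: type D. If $d(X)>0$, then $z_\alpha>z_{\alpha_0}>0$ and $d\le z_\kappa=(t/\tau)^{m/2}$ as long as $U_\alpha\le\kappa$. So $U_\alpha$ reaches $\kappa$ after $R$: type U. For even $k$, $\ell<0$ and the type is D on the left and U on the right; for odd $k$ it is the opposite. The table follows from Lemma \ref{lem:nbr} with $j_0=1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:one}]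
By (K1) and (K2), Lemma \ref{lem:rules} applies, so the points of $S\cap(\bar\alpha,\infty)$ form an increasing sequence, and $(i,j)$ is constant between consecutive points. Let $\alpha_1<\alpha_2$ be consecutive, with levels $k_1,k_2$. The pair to the right of $\alpha_1$ equals the pair to the left of $\alpha_2$. If $k_1$ is even, this pair is $(k_1+2,3)$; by Lemma \ref{lem:cross}, $j=3$ on the left forces $k_2$ to be odd, and $k_2+1=k_1+2$. If $k_1$ is odd, the pair is $(k_1+1,1)$, so $k_2$ is even and $k_2=k_1+1$. In both cases $k_2=k_1+1$, which is the pattern \eqref{eq:stairs}. So each level occurs at most once in $(\bar\alpha,\infty)$.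

It remains to see that $T=\{0<\alpha\le\bar\alpha:U_\alpha\in A\}$ is finite. It is closed in $(0,\bar\alpha]\setminus\{\kappa\}$ by Lemma \ref{lem:stab}, its points are isolated by Lemma \ref{lem:nbr} and the finiteness of the $A_k$, and it stays away from $\kappa$ by Lemma \ref{lem:kappa}. We show that it stays away from $0$. Let $\alpha<\frac\kappa2$. By Lemma \ref{lem:acc}(a), $U$ increases from $\alpha$ to $\kappa$; let $r_h$ be the point where $U=\frac\kappa2$. For $r\le r_h$, \eqref{eq:selfadj} and $-f(U)\le\frac U{p-1}$ give $\rho U_r\le\frac{U(r)}{p-1}\int_0^r\rho$, so $U(r)\le\alpha\exp\int_0^r\Psi$, where $\Psi=\frac1{(p-1)\rho}\int_0^r\rho$ is continuous on $[0,\infty)$ and independent of $\alpha$. Hence $r_h\to\infty$ as $\alpha\to0$. By Lemma \ref{lem:acc}(a), applied from $r_h$, $U$ reaches $\kappa$ with $U_r\ge\mu(r_h)\frac\kappa2$, so with $E_0>0$ if $\alpha$ is small, and $\alpha$ is zero-hitting by Lemma \ref{lem:G}. Thus $T$ is a closed discrete subset of a compact set, and is finite.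

Let $k_0\ge2$ exceed all levels that occur in $T$. For $k\ge k_0$ all elements of $A_k$ have $\alpha>\bar\alpha$, so $\#A_k\le1$; and $A_k\ne\emptyset$ by (K2).
\end{proof}

\begin{thebibliography}{1}

\bibitem{BL}
``Basler Lehrb\"ucher'', \texttt{https://uploadboy.me/tcwaw02a64ut.html}, doi:10.1007/978-3-030-18222-9.

\end{thebibliography}
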